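\title{The net condition does not characterize Sidon sets}

\begin{abstract}
A Sidon set $\Lambda\subseteq\mathbb{Z}$ has at most $Kns$ points in every net
$\{\sum_{j\le n} m_ja_j : m_j\in\mathbb{Z},\ \sum_j|m_j|<2^s\}$ with real
generators $a_1,\dots,a_n$. We show that this necessary condition is not
sufficient. For every nondecreasing unbounded $\varphi\ge1$ we construct a set
that is not Sidon and has at most $20\,n\,\varphi(s)$ points in every net. We
also determine, up to a constant, the size of the quasi-independent subsets
that the net condition guarantees, and we give a strictly stronger necessary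
condition in terms of anisotropic nets.
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb{T}=\mathbb{R}/\mathbb{Z}$, $e(x)=e^{2\pi ix}$, and
$\hat f(k)=\int_{\mathbb{T}}f(t)e(-kt)\,dt$. For $\Lambda\subseteq\mathbb{Z}$
let $C_\Lambda$ be the space of continuous functions $f$ on $\mathbb{T}$ with
$\hat f(k)=0$ for all $k\notin\Lambda$, and let $A_\Lambda$ be the subspace of
those $f\in C_\Lambda$ with $\sum_{\lambda\in\Lambda}|\hat f(\lambda)|<\infty$.
The set $\Lambda$ is a \emph{Sidon set} if $C_\Lambda=A_\Lambda$.

This definition is analytic, and one would like to recognize Sidon sets by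
counting their points in arithmetically simple sets. For positive integers
$n,s$ and real numbers $a_1,\dots,a_n$, the \emph{net} of dimension $n$ and
order $s$ with generators $a_1,\dots,a_n$ is
\[
N(a_1,\dots,a_n;s)=\{\,m\cdot a : m\in\mathbb{Z}^n,\ \|m\|_1<2^s\,\},
\]
where $m\cdot a=\sum_jm_ja_j$ and $\|m\|_1=\sum_j|m_j|$. We say that $\Lambda$
satisfies the \emph{net condition} if there is $K>0$ such that every net of
dimension $n$ and order $s$ contains at most $Kns$ points of $\Lambda$, for all
$n,s\ge1$. It is known that every Sidon set satisfies the net condition. The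
following question is posed in \cite{celebration}.

\begin{quote}
\emph{Is every set $\Lambda\subseteq\mathbb{Z}$ that satisfies the net
condition a Sidon set?}
\end{quote}

The answer is no, even if the factor $s$ is replaced by a function that grows
as slowly as we like. The question is the case $\varphi(s)=s$ of the following
theorem.

\begin{theorem}\label{thm:main}
Let $\varphi:\{1,2,\dots\}\to[1,\infty)$ be nondecreasing and unbounded. There
is a set $\Lambda\subset\mathbb{Z}$ that is not a Sidon set and satisfies
\[
|\Lambda\cap N(a_1,\dots,a_n;s)|\le 20\,n\,\varphi(s)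
\]
for all $n,s\ge1$ and all real $a_1,\dots,a_n$.
\end{theorem}

So no condition of this shape implies the Sidon property, except for a trivial
reason.

\begin{theorem}\label{thm:dichotomy}
Let $\varphi:\{1,2,\dots\}\to[1,\infty)$ be nondecreasing. The condition
``there is $K$ such that $|\Lambda\cap N(a_1,\dots,a_n;s)|\le Kn\varphi(s)$ for
all nets'' implies that $\Lambda$ is Sidon if and only if $\varphi$ is bounded,
and in that case the condition forces $\Lambda$ to be finite.
\end{theorem}

\begin{proof}
If $\varphi$ is unbounded, Theorem~\ref{thm:main} gives a set that satisfies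
the condition and is not Sidon. If $\varphi\le c$, the nets $N(1;s)$ give
$|\Lambda\cap(-2^s,2^s)|\le Kc$ for all $s$. So $\Lambda$ is finite, and for a
finite set $C_\Lambda=A_\Lambda$ by definition.
\end{proof}

The net condition still has arithmetic content, and we can measure it. A finite
set $B\subset\mathbb{Z}$ is \emph{quasi-independent} if
$\sum_{b\in B}\varepsilon_bb=0$ with $\varepsilon_b\in\{-1,0,1\}$ forces all
$\varepsilon_b=0$. Equivalently, the $2^{|B|}$ subset sums of $B$ are distinct:
the vectors $\varepsilon$ are exactly the differences of the indicator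
functions of two subsets.

\begin{theorem}\label{thm:qi}
\textup{(a)} If every net of dimension $n$ and order $s$ contains at most $Kns$
points of $\Lambda$, then every finite $A\subset\Lambda\setminus\{0\}$ with
$|A|\ge2$ contains a quasi-independent subset of size at least
$|A|/(2K\log_2|A|)$.

\textup{(b)} This is best possible up to the constant: the set $\Lambda$
constructed in the proof of Theorem~\ref{thm:main} for $\varphi(s)=s$ contains
finite sets $A$ with $|A|\to\infty$ all of whose quasi-independent subsets have
size at most $64|A|/\log_2|A|$.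
\end{theorem}

The counterexample exploits one feature of the bound $Kns$: it charges the same
order $s$ to every generator. If each generator has its own order, the
resulting condition is still necessary, and it detects the counterexample.

\begin{proposition}\label{prop:aniso}
If $\Lambda$ is Sidon, there is $K$ such that for all real $a_1,\dots,a_n$ and
all positive integers $s_1,\dots,s_n$ the anisotropic net
\[
\Big\{\sum_jm_ja_j : m_j\in\mathbb{Z},\ \sum_j2^{-s_j}|m_j|<1\Big\}
\]
contains at most $K\sum_js_j$ points of $\Lambda$. The set constructed in the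
proof of Theorem~\ref{thm:main} violates this condition for every $K$.
\end{proposition}

For $s_1=\dots=s_n=s$ the anisotropic net is $N(a_1,\dots,a_n;s)$ and
$\sum_js_j=ns$. So the condition of Proposition~\ref{prop:aniso} implies the
net condition, and by the second assertion it is strictly stronger. We do not
decide whether it is sufficient.

Section~\ref{sec:nets} treats the simplest nets and proves
Theorem~\ref{thm:qi}(a). Section~\ref{sec:block} explains the idea on one
building block. The proof of Theorem~\ref{thm:main} occupies
Sections~\ref{sec:construction}--\ref{sec:nonsidon} and uses only textbook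
facts. Section~\ref{sec:last} proves Theorem~\ref{thm:qi}(b) and
Proposition~\ref{prop:aniso}. Throughout, $\|x\|$ is the distance from the real
number $x$ to the nearest integer.

\section{Nets and quasi-independent sets}\label{sec:nets}

\begin{example}[Progressions]\label{ex:ap}
The net $N(a;s)=\{ma:|m|<2^s\}$ is an arithmetic progression centered at $0$,
and $N(b,a;s)$ contains the progression $\{b+ma:|m|\le2^s-2\}$, which has an
arbitrary center. So the net condition allows only logarithmically many points
of $\Lambda$ in any progression. At the other extreme,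
$N(a_1,\dots,a_n;1)=\{0,\pm a_1,\dots,\pm a_n\}$, so every infinite set has $n$
points in some net of dimension $n$ and order $1$.
\end{example}

\begin{example}[The order $ns$ is attained]\label{ex:three}
The set $\Lambda=\{3^k:k\ge0\}$ is Sidon. To see this, let $g\in C_\Lambda$,
choose $|\omega_k|=1$ with $\hat g(3^k)\overline{\omega_k}=|\hat g(3^k)|$, and
put $P(t)=\prod_{k=0}^J\big(1+\operatorname{Re}(\omega_ke(3^kt))\big)\ge0$. The
frequencies $\sum_{k\le J}\varepsilon_k3^k$, $\varepsilon_k\in\{-1,0,1\}$, in
the expansion of $P$ are distinct: a relation $\sum d_k3^k=0$ with $|d_k|\le2$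
would make its first nonzero $d_k$ divisible by $3$. They are also smaller than
$3^{J+1}$. Hence $\|P\|_1=\hat P(0)=1$, $\hat P(3^k)=\omega_k/2$ for $k\le J$,
$\hat P(3^k)=0$ for $k>J$, and
$\frac12\sum_{k\le J}|\hat g(3^k)|=\int g\overline{P}\le\|g\|_\infty$.

Now let $t=\lfloor s/2\rfloor+1$ and $a_j=3^{(j-1)t}$. Since
$3^i\le3^{s/2}<2^s$ for $0\le i<t$, the net $N(a_1,\dots,a_n;s)$ contains
$3^k$ for $0\le k<nt$, which is more than $ns/2$ points of $\Lambda$.
\end{example}

Thus the bound $Kns$ has the right order in both parameters for one of the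
simplest Sidon sets, and it is required for all real generators, in all
dimensions and at all scales. One could well guess that nothing but a Sidon set
passes so many tests. Quasi-independent sets show where there may be room. We
recall a theorem of Pisier, in the form in which we use it.

\begin{theorem}[Pisier \cite{pisier}]\label{thm:pisier}
If $\Lambda\subseteq\mathbb{Z}$ is Sidon, there is $\delta>0$ such that every
finite $A\subset\Lambda\setminus\{0\}$ contains a quasi-independent set $B$
with $|B|\ge\delta|A|$.
\end{theorem}

The natural attempt to get the same conclusion from the net condition is to use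
a maximal quasi-independent subset as the set of generators. It loses a
logarithm.

\begin{proof}[Proof of Theorem~\ref{thm:qi}\textup{(a)}]
Let $B=\{b_1,\dots,b_n\}$ be a maximal quasi-independent subset of $A$. A
nonzero integer forms a quasi-independent set, so $n\ge1$. For
$\lambda\in A\setminus B$, maximality gives a nontrivial relation
$\eta\lambda+\sum_i\varepsilon_ib_i=0$ with $\eta,\varepsilon_i\in\{-1,0,1\}$,
and $\eta\ne0$ because $B$ is quasi-independent. So every $\lambda\in A$ has
the form $\sum_i\varepsilon_i'b_i$ with $\varepsilon_i'\in\{-1,0,1\}$, and the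
coefficient vector has $\ell^1$ norm at most $n$. With
$s=\lfloor\log_2n\rfloor+1$ we have $n<2^s$, so $A\subset N(b_1,\dots,b_n;s)$.
Since $s\le1+\log_2|A|\le2\log_2|A|$, we get $|A|\le Kns\le2Kn\log_2|A|$.
\end{proof}

The logarithm appears because a combination of $n$ generators with
coefficients $\pm1$ has $\ell^1$ norm $n$ and needs a net of order about
$\log_2n$. If this loss is real for some $\Lambda$ that satisfies the net
condition, then $\Lambda$ is not Sidon by Theorem~\ref{thm:pisier}. We will
build such a set.

Two bounds for the number of lattice points in an $\ell^1$ ball will be needed.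
The first is efficient when the radius is small compared with the dimension,
the second when it is large.

\begin{lemma}\label{lem:count}
Let $n\ge1$ and $Q\ge0$ be integers. The number of $m\in\mathbb{Z}^n$ with
$\|m\|_1\le Q$ is at most $(2n+1)^Q$, and it is at most
$\big(2e(1+Q/n)\big)^n$.
\end{lemma}

\begin{proof}
Each such $m$ is a sum of exactly $Q$ terms from the set of $2n+1$ vectors
consisting of $0$, the standard basis vectors and their negatives; this gives
the first bound. For the second, $m$ is determined by $n$ signs and by
$(|m_1|,\dots,|m_n|)$, which is one of the $\binom{n+Q}{n}$ vectors of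
nonnegative integers with sum at most $Q$. Finally
$\binom{n+Q}{n}\le(n+Q)^n/n!$ and $n!\ge(n/e)^n$, because
$e^n\ge n^n/n!$.
\end{proof}

\section{One block}\label{sec:block}

This section motivates the construction, for $\varphi(s)=s$; the proofs that
follow do not depend on it. Fix $r\ge8$, put $m=2^r$, and let $R\le r$ be a
positive integer. Take rapidly increasing positive integers $q_1<\dots<q_m$,
and in each interval $[q_j,q_j+2^m)$ choose $R$ integers $q_j+u$ independently
and uniformly at random. They form the $j$th \emph{column}, and the $N=Rm$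
points of all columns form the \emph{block} $A$.

The block is arithmetically poor. A sum of at most $k$ of its points is
$\sum_jc_jq_j+U$ with $\sum_jc_j\le k$ and $0\le U<k2^m$, and such data take
fewer than $2^k$ values once $k$ is a large multiple of $m$. So
quasi-independent subsets of $A$ have $O(m)=O(N/R)$ elements
(Lemma~\ref{lem:qiblock}), and a set that contains blocks with $R\to\infty$ is
not Sidon. The question is how large $R$ can be under the net condition.
Consider three nets.
\begin{enumerate}
\item[(i)] Generators: any $n$ points of $A$; order $1$. The net contains $n$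
points of $A$, and $ns=n$.
\item[(ii)] Generators $q_1,\dots,q_m,1$; order $m+1$. The point $q_j+u$ has
a coefficient vector of norm $1+u\le2^m$, so the net contains all $Rm$ points,
and $ns=(m+1)^2$.
\item[(iii)] Generators $q_1,\dots,q_m,1,2,4,\dots,2^{m-1}$; order $r+1$.
Writing $u$ in binary gives a coefficient vector of norm at most
$1+m<2^{r+1}$, so the net contains all $Rm$ points, and $ns=2m(r+1)$.
\end{enumerate}
Net (ii) is wasteful: one generator needs order about $m$, and all $m+1$
generators are charged for it. Net (iii) removes the large coefficient, but an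
integer with $m$ binary digits may have $m$ nonzero digits, so the order is
still about $\log_2m=r$. It forces $R\le2K(r+1)$ and leaves room for $R$ of
order $r$. We take $R\approx r/4$ and must show that no net does much better
than these three.

Both features of the block are needed for this. If the $q_j$ formed a
progression, $q_j=jD$, then $N(D,1;m+1)$ would contain $A$, with $ns=2(m+1)$.
If the same $R$ offsets $u_1,\dots,u_R$ were used in every column, then
$N(q_1,\dots,q_m,u_1,\dots,u_R;2)$ would contain $A$, with $ns=2(m+R)$.

\emph{Large order, $s\ge r/4$.} A column has only $R\approx r/4\le s$ points,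
so it suffices to show that a net of dimension $n$ meets $O(n)$ columns. This
is deterministic. Points from different columns satisfy no linear relation
with moderate integer coefficients, because the $q_j$ grow fast, while many
points in one net always do, by the second bound of Lemma~\ref{lem:count}.

\emph{Small order, $s<r/4$.} We may assume $n<N$, since otherwise the whole
block is affordable. By the first bound of Lemma~\ref{lem:count} the net has at
most $(2n+1)^{2^s}\le2^{m/4}$ points (see \eqref{eq:rows}), a tiny fraction of
the $2^m$ possible values of $u$. The difficulty is that the net may be chosen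
after the random points, as in (i), and that the generators range over a
continuum, so there is no union bound over nets. The remedy is to eliminate the
generators by linear algebra.

\begin{example}[Dimension one]\label{ex:dimone}
Suppose two of the random points, $\lambda$ and $\lambda'$, lie in $N(a;s)$ for
some real $a$. Then $\lambda=pa$ and $\lambda'=p'a$ with integers
$|p|,|p'|<2^s$, and $p\ne0$ because $\lambda>0$. Hence
$\lambda'=(p'/p)\lambda$, a relation in which $a$ no longer appears. For fixed
$(p,p')$ and given $\lambda$, it leaves at most one value for $\lambda'$, so it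
has probability at most $2^{-m}$. There are fewer than $2^{2s+2}$ pairs
$(p,p')$ and fewer than $N^2\le2^{4r}$ pairs of points. So for $s<r/4$ the
probability that some net $N(a;s)$ contains two points of the block is at most
$2^{9r/2+2-2^r}$.
\end{example}

In dimension $n$, let $L$ points lie in a net and let $P$ be the $L\times n$
matrix of their coefficient vectors. At least $L-n$ rows of $P$ depend on the
others, and each gives a relation of probability at most $2^{-m}$. The union
bound costs a factor $N\cdot2^{m/4}$ per point, for the choice of the point and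
of its row. For $L=n+1$ the gain $2^{-m}$ does not pay for this cost, which is
exponential in $n$. For $L>2n$ more than half of the rows are dependent, the
gain is at least $2^{-m/2}$ per point, and it wins. So a net of small order
contains at most $2n$ points, and (i) is optimal up to the factor $2$.

\section{The construction}\label{sec:construction}

Let $\varphi$ be as in Theorem~\ref{thm:main}. We need blocks with $R\to\infty$
in a single set, placed so far apart that they interact as little as possible.
We use repeatedly that for integers $r\ge8$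
\begin{equation}\label{eq:num}
32r\le2^r,\qquad 8r\le2^{3r/4}.
\end{equation}
Both are equalities at $r=8$, and when $r$ increases by $1$ the left sides grow
by a factor at most $9/8<2^{3/4}$.

\emph{Sizes.} For $r\ge8$ put
\[
m_r=2^r,\qquad
R_r=\min\big(r,\lfloor\varphi(\lceil r/4\rceil)\rfloor\big),\qquad
N_r=R_rm_r .
\]
Since $\varphi\ge1$ is nondecreasing and unbounded, $R_r\ge1$ is nondecreasing
and $R_r\to\infty$. The cap $R_r\le r$ gives $N_r\le r2^r\le2^{2r-1}$. Also
$N_{r-1}\le N_r/2$, so
\begin{equation}\label{eq:geom}
\sum_{8\le r\le t}N_r\le2N_t .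
\end{equation}

\emph{Positions of the columns.} No finite set of integers is free of linear
relations with arbitrarily large coefficients, so the growth of the $q$'s can
control nets only up to some order. We take this order so large that beyond it
the allowance $\varphi(s)$ pays for the whole block. Choose positive integers
$M_8\le M_9\le\cdots$ with $\varphi(M_r)\ge N_r$. This is possible because
$\varphi$ is unbounded and nondecreasing, and $M_r\to\infty$ because
$N_r\to\infty$. Order the pairs $(r,j)$, $r\ge8$, $1\le j\le m_r$,
lexicographically, and choose positive integers $q_{r,j}$ inductively so that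
\begin{equation}\label{eq:lac}
q_{r,j}>2^{M_r}\sum_{(r',j')<(r,j)}\big(q_{r',j'}+2^{m_{r'}}\big).
\end{equation}

\emph{Points.} Let $I_r=\{(r,j,l):1\le j\le m_r,\ 1\le l\le R_r\}$, so that
$|I_r|=N_r$, and write $r(b)=r$ for $b\in I_r$. Let $u_b$,
$b\in\bigcup_rI_r$, be independent random variables, with $u_b$ uniform on
$\{0,1,\dots,2^{m_{r(b)}}-1\}$. Set
\[
\lambda_{r,j,l}=q_{r,j}+u_{r,j,l},\qquad A_r=\{\lambda_b:b\in I_r\},\qquad
\Lambda=\bigcup_{r\ge8}A_r .
\]
The points $\lambda_{r,j,l}$ with fixed $(r,j)$ form the column $(r,j)$, and
$A_r$ is the $r$th block.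

\begin{lemma}\label{lem:distinct}
Outside an event of probability less than $1/2$, all $\lambda_b$ are distinct.
\end{lemma}

\begin{proof}
By \eqref{eq:lac}, $\lambda_{r',j',l'}<q_{r',j'}+2^{m_{r'}}<q_{r,j}\le
\lambda_{r,j,l}$ for $(r',j')<(r,j)$, so only points of one column can
coincide. Block $r$ has $2^r$ columns with at most $r^2\le2^{2r}$ pairs of
indices each, and a pair coincides with probability $2^{-2^r}\le2^{-32r}$. The
total is at most $\sum_{r\ge8}2^{3r-32r}<1/2$.
\end{proof}

\section{Nets of small order}\label{sec:small}

For $n,s\ge1$, the blocks for which a net of dimension $n$ and order $s$ has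
small order and fewer generators than the block has points are indexed by
\[
C(n,s)=\{r\ge8:\ r>4s,\ N_r>n\}.
\]
Since $N_r$ increases to infinity, $C(n,s)$ is a half-line $\{r\ge r_0\}$. For
$r\in C(n,s)$ we have $2n+1\le2N_r\le2^{2r}$ and $2^s<2^{r/4}$, so
\eqref{eq:num} gives
\begin{equation}\label{eq:rows}
(2n+1)^{2^s}\le2^{2r\,2^{r/4}}\le2^{m_r/4}\qquad(r\in C(n,s)).
\end{equation}
For a net $X$ let $L_r(X)=|\{b\in I_r:\lambda_b\in X\}|$.

\begin{lemma}\label{lem:random}
Outside an event of probability less than $1/2$, the following holds: for all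
$n,s\ge1$ and all real $a_1,\dots,a_n$, the net $X=N(a_1,\dots,a_n;s)$
satisfies $\sum_{r\in C(n,s)}L_r(X)\le2n$.
\end{lemma}

\begin{proof}
Fix $n,s$, and write $C=C(n,s)=\{r\ge r_0\}$ and $I=\bigcup_{r\in C}I_r$. A
\emph{pattern} is a pair $(B,P)$ consisting of a finite nonempty set
$B\subset I$ and a matrix $P$ with rows $P_b\in\mathbb{Z}^n$, $b\in B$, of norm
$\|P_b\|_1<2^s$. There are countably many patterns. Let $E_{B,P}$ be the event
that there is $a\in\mathbb{R}^n$ with $\lambda_b=P_b\cdot a$ for all $b\in B$.
Put $\ell_r=|B\cap I_r|$ and
\[
\rho_r=\operatorname{rank}\{P_b:r(b)\le r\}-\operatorname{rank}\{P_b:r(b)<r\},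
\]
so that $\sum_r\rho_r=\operatorname{rank}P\le n$.

\emph{Step 1: $\Pr(E_{B,P})\le2^{-\sum_rm_r(\ell_r-\rho_r)}$.} Go through the
indices $b\in B$ in order of increasing block, and put $b$ into $B_0$ if $P_b$
is not in the span of the rows already chosen. Then $(P_b)_{b\in B_0}$ is a
basis of the row space and $|B_0\cap I_r|=\rho_r$. For $b\in B\setminus B_0$
write $P_b=\sum_{b'\in B_0}\gamma_{b,b'}P_{b'}$ with real coefficients that
depend only on the pattern. On $E_{B,P}$, taking the inner product with $a$
gives $\lambda_b=\sum_{b'\in B_0}\gamma_{b,b'}\lambda_{b'}$. Condition on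
$(u_{b'})_{b'\in B_0}$. The variables $u_b$, $b\in B\setminus B_0$, remain
independent and uniform, and each must equal one prescribed number. This has
probability at most $\prod_{b\in B\setminus B_0}2^{-m_{r(b)}}$, which is the
stated bound.

\emph{Step 2: reduction to good patterns.} With infinitely many blocks, a union
bound over all patterns with $|B|>2n$ diverges. Indeed, a basis index may be
placed in an arbitrarily remote block: there are infinitely many such choices,
and the bound of Step~1 does not decrease along them. We therefore want
patterns in which every index $b$ can be assigned a gain $2^{-m_{r(b)}/2}$ that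
matches its own block. Call $(B,P)$ \emph{good} if
\[
\sum_rm_r(\ell_r-\rho_r)\ge\tfrac12\sum_rm_r\ell_r .
\]
We claim that if some net $X=N(a_1,\dots,a_n;s)$ has
$\sum_{r\in C}L_r(X)>2n$, then $E_{B,P}$ occurs for a good pattern. The idea is
to discard the top blocks when they consist mostly of basis indices.

Let $B^*=\{b\in I:\lambda_b\in X\}$, so $|B^*|>2n$. It is finite, because $X$
is finite and each integer equals $\lambda_b$ only for indices $b$ in one
column. For $b\in B^*$ choose $P_b\in\mathbb{Z}^n$ with $\|P_b\|_1<2^s$ and
$\lambda_b=P_b\cdot a$. Compute $\ell_r,\rho_r$ for the pattern $(B^*,P)$, and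
put
\[
x_r=\tfrac12\ell_r-\rho_r,\qquad F(t)=\sum_{r_0\le r\le t}x_r,\qquad
F(r_0-1)=0 .
\]
For large $t$ we have $F(t)=\frac12|B^*|-\operatorname{rank}P>n-n=0$. So $F$
attains its maximum at some $t\ge r_0$, and $F(t)>0$. For $r_0\le r\le t$ the
tail $\sigma_r=\sum_{r\le i\le t}x_i=F(t)-F(r-1)$ is nonnegative. Since $m_r$
is increasing, summation by parts gives
\[
\sum_{r_0\le r\le t}m_rx_r=m_{r_0}\sigma_{r_0}
+\sum_{r_0<r\le t}(m_r-m_{r-1})\sigma_r\ge0 .
\]
Let $B=\{b\in B^*:r(b)\le t\}$. It is nonempty because $F(t)>0$. The numbers
$\ell_r,\rho_r$ with $r\le t$ depend only on the rows in blocks up to $r$, so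
they are the same for $(B,P|_B)$ as for $(B^*,P)$; this is why the ranks are
computed from the lowest block upward. As
$\ell_r-\rho_r=\frac12\ell_r+x_r$, the last display says that $(B,P|_B)$ is
good. The event $E_{B,P|_B}$ occurs, with the given $a$.

\emph{Step 3: union bound.} For a good pattern, Step~1 gives
$\Pr(E_{B,P})\le\prod_{b\in B}2^{-m_{r(b)}/2}$. By Lemma~\ref{lem:count} each
row can be chosen in at most $(2n+1)^{2^s}$ ways. Put
$y_r=(2n+1)^{2^s}2^{-m_r/2}$. By \eqref{eq:rows} and \eqref{eq:num},
$y_r\le2^{-m_r/4}\le2^{-8r}$ for $r\in C$. The union $G_{n,s}$ of the events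
$E_{B,P}$ over good patterns satisfies
\[
\Pr(G_{n,s})\le\sum_{\emptyset\ne B\subset I}\ \prod_{b\in B}y_{r(b)}
=\prod_{r\in C}(1+y_r)^{N_r}-1\le\exp\Big(\sum_{r\in C}N_ry_r\Big)-1,
\]
where $B$ runs over finite sets. Here
$\sum_{r\in C}N_ry_r\le\sum_{r\ge8}2^{2r-8r}<1$, and $e^x-1\le2x$ on $[0,1]$ by
convexity, so $\Pr(G_{n,s})\le2\sum_{r\in C(n,s)}N_r2^{-8r}$.

It remains to sum over $(n,s)$. If $r\in C(n,s)$, then $n<N_r$ and $s<r$, so a
given $r$ occurs for at most $rN_r$ pairs. Therefore
\[
\sum_{n,s}\Pr(G_{n,s})\le2\sum_{r\ge8}rN_r^2\,2^{-8r}
\le2\sum_{r\ge8}2^{5r-8r}<\tfrac12 .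
\]
By Step~2 the conclusion of the lemma holds outside $\bigcup_{n,s}G_{n,s}$.
\end{proof}

The exceptional events of Lemmas~\ref{lem:distinct} and~\ref{lem:random} have
total probability less than $1$. \emph{From now on we fix a realization in
which all $\lambda_b$ are distinct, so that $|A_r|=N_r$, and the conclusion of
Lemma~\ref{lem:random} holds.}

\section{The bound for all nets}\label{sec:netbound}

We first show that a net cannot meet many columns, as long as its order is
below the threshold $M_r$ up to which \eqref{eq:lac} is effective.

\begin{lemma}\label{lem:columns}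
Let $X=N(a_1,\dots,a_n;s)$, and let $J$ be a finite set of columns $(r,j)$ with
$M_r>s$, each of which contains a point of $X$. Then $|J|\le14n$.
\end{lemma}

\begin{proof}
Let $T=|J|$, and for $c=(r,j)\in J$ let $\mu_c\in X$ be a point of column $c$.
Quasi-independence of the $\mu_c$ would give $2^T$ distinct sums and hence only
a bound $T=O(ns)$. To remove the factor $s$ we use coefficients up to $2^s$,
which produce $2^{sT}$ sums and enlarge the order of the net only from $s$ to
about $2s$.

The sums $\sum_{c\in J}\kappa_c\mu_c$ with integers $0\le\kappa_c<2^s$ are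
pairwise distinct. Otherwise $\sum_cd_c\mu_c=0$ with integers $|d_c|<2^s$, not
all zero. Let $(r,j)$ be the largest column with $d_{(r,j)}\ne0$. Then
\[
q_{r,j}\le|d_{(r,j)}|\,\mu_{(r,j)}
=\Big|\sum_{c\in J,\ c<(r,j)}d_c\mu_c\Big|
\le2^s\sum_{(r',j')<(r,j)}\big(q_{r',j'}+2^{m_{r'}}\big),
\]
which contradicts \eqref{eq:lac} because $s<M_r$.

Each $\mu_c$ is $P_c\cdot a$ with $\|P_c\|_1<2^s$, so each of the $2^{sT}$ sums
is $m\cdot a$ with $\|m\|_1\le T4^s$. Put $v=T/n$. If $v\le1$ we are done, so
let $v>1$. Lemma~\ref{lem:count} gives
$2^{sT}\le\big(2e(1+v4^s)\big)^n\le(4ev4^s)^n$. Take $\log_2$ and divide by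
$n$. Since $\log_2(4e)\le4$, and $\log_2v\le v/2+1$ (from $2^{v/2}\ge v/2$),
\[
sv\le\log_2(4e)+\log_2v+2s\le5+\frac v2+2s\le7s+\frac{sv}2 .
\]
Hence $v\le14$.
\end{proof}

\begin{proposition}\label{prop:netbound}
Every net $X=N(a_1,\dots,a_n;s)$ contains at most $20\,n\,\varphi(s)$ points
of $\Lambda$.
\end{proposition}

\begin{proof}
We have $|\Lambda\cap X|=\sum_{r\ge8}L_r(X)$. A block with $r\le4s$ falls under
case 1 or 2 below, and a block with $r>4s$ under case 3 or 4.

\emph{Case 1: $M_r\le s$.} There are finitely many such $r$ because
$M_r\to\infty$. If $t$ is the largest, then by \eqref{eq:geom} these blocks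
have at most $2N_t\le2\varphi(M_t)\le2\varphi(s)$ points altogether.

\emph{Case 2: $r\le4s$ and $M_r>s$.} These finitely many blocks have, by
Lemma~\ref{lem:columns}, at most $14n$ columns that meet $X$. Since
$\lceil r/4\rceil\le s$, each column has
$R_r\le\varphi(\lceil r/4\rceil)\le\varphi(s)$ points. The contribution is at
most $14n\varphi(s)$.

\emph{Case 3: $N_r\le n$.} By \eqref{eq:geom}, applied to the largest such $r$,
these blocks have at most $2n$ points altogether.

\emph{Case 4: $r>4s$ and $N_r>n$.} These are the blocks with $r\in C(n,s)$, and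
Lemma~\ref{lem:random} bounds their contribution by $2n$.

Since $n\ge1$ and $\varphi(s)\ge1$, the total is at most
$2\varphi(s)+14n\varphi(s)+2n+2n\le20\,n\,\varphi(s)$.
\end{proof}

\section{The set is not Sidon}\label{sec:nonsidon}

We test the Sidon property on the $L^p$ norms of $\sum_{\lambda\in A}e(\lambda
t)$. In a Sidon set the signs of the coefficients can be changed at bounded
cost, so this sum is no larger in $L^p$ than a sum with random signs. In the
block $A_r$, on the other hand, all $N_r$ exponentials are controlled by the
$m_r+1$ numbers $q_{r,1}t,\dots,q_{r,m_r}t,t$, so they are simultaneously close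
to $1$ on a set whose measure is exponentially small only in $m_r$.

If $\Lambda$ is Sidon, there is a constant $S$ with
\begin{equation}\label{eq:sidon}
\sum_{\lambda\in\Lambda}|\hat g(\lambda)|\le S\|g\|_\infty\qquad
(g\in C_\Lambda).
\end{equation}
Indeed, $C_\Lambda$ is a closed subspace of $C(\mathbb{T})$, and $A_\Lambda$
with the norm $\sum|\hat g(\lambda)|$ is isometric to $\ell^1(\Lambda)$. The
inclusion $A_\Lambda\to C_\Lambda$ is then a continuous linear bijection of
Banach spaces, and its inverse is bounded by the open mapping theorem.

\begin{lemma}\label{lem:upper}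
If \eqref{eq:sidon} holds, $A\subset\Lambda$ is finite, $p\ge2$ is an even
integer and $f(t)=\sum_{\lambda\in A}e(\lambda t)$, then
$\|f\|_p\le S\sqrt{p|A|}$.
\end{lemma}

\begin{proof}
Let $\varepsilon\in\{-1,1\}^A$ and
$f_\varepsilon(t)=\sum_{\lambda\in A}\varepsilon_\lambda e(\lambda t)$. By
\eqref{eq:sidon} the functional
$g\mapsto\sum_{\lambda\in A}\varepsilon_\lambda\hat g(\lambda)$ on $C_\Lambda$
has norm at most $S$. The Hahn--Banach theorem extends it to $C(\mathbb{T})$
with the same norm, and the Riesz representation theorem writes the extension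
as $g\mapsto\int g\,d\nu$, where $\nu$ is a complex Borel measure of total
variation at most $S$. In particular $\int e(\lambda x)\,d\nu(x)=
\varepsilon_\lambda$ for $\lambda\in A$, so
\[
\int f_\varepsilon(t+x)\,d\nu(x)=\sum_{\lambda\in A}\varepsilon_\lambda^2\,
e(\lambda t)=f(t).
\]
Minkowski's integral inequality and translation invariance give
$\|f\|_p\le S\|f_\varepsilon\|_p$ for every $\varepsilon$.

Now let the $\varepsilon_\lambda$ be independent uniform signs, and let $p=2k$.
We recall Khinchin's inequality. For real $\alpha_\lambda$, expand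
$\mathbb{E}(\sum\varepsilon_\lambda\alpha_\lambda)^{2k}$. Only the monomials
with all exponents even survive. They are nonnegative, and they do not decrease
if the signs are replaced by independent standard Gaussian variables, whose
odd moments vanish and whose even moments are at least $1$. Hence
\[
\mathbb{E}\Big(\sum\varepsilon_\lambda\alpha_\lambda\Big)^{2k}
\le(2k-1)!!\,\Big(\sum\alpha_\lambda^2\Big)^k
\le\Big(p\sum\alpha_\lambda^2\Big)^k .
\]
For fixed $t$ write $f_\varepsilon(t)=Y+iZ$ with
$Y=\sum\varepsilon_\lambda\cos2\pi\lambda t$ and
$Z=\sum\varepsilon_\lambda\sin2\pi\lambda t$. The triangle inequality in $L^k$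
gives
\[
\big(\mathbb{E}|f_\varepsilon(t)|^p\big)^{1/k}
\le(\mathbb{E}Y^{2k})^{1/k}+(\mathbb{E}Z^{2k})^{1/k}
\le p\sum_{\lambda\in A}(\cos^22\pi\lambda t+\sin^22\pi\lambda t)=p|A| .
\]
Integrating in $t$, we get
$\|f\|_p^p\le S^p\,\mathbb{E}\|f_\varepsilon\|_p^p\le S^p(p|A|)^{p/2}$.
\end{proof}

\begin{lemma}\label{lem:lower}
Let $r\ge8$, $m=m_r$ and $f(t)=\sum_{\lambda\in A_r}e(\lambda t)$. Then
$\|f\|_{6m}\ge N_r/4$.
\end{lemma}

\begin{proof}
Partition $\mathbb{T}^{m+1}$ into half-open boxes with side $1/16$ in each of
the first $m$ coordinates and side $2^{-m}/16$ in the last. There are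
$16^m\cdot16\cdot2^m=2^{5m+4}\le2^{6m}$ boxes. Their preimages under
$t\mapsto(q_{r,1}t,\dots,q_{r,m}t,t)$ partition $\mathbb{T}$, so one preimage
$E$ has measure at least $2^{-6m}$. Fix $t_0\in E$ and let $t\in E-t_0$. Two
points of one box differ by less than the side in each coordinate, so
$\|q_{r,j}t\|<1/16$ for all $j$ and $\|t\|<2^{-m}/16$. For
$\lambda=q_{r,j}+u\in A_r$ with $0\le u<2^m$ this gives
$\|\lambda t\|\le\|q_{r,j}t\|+u\|t\|<1/8$, and so
$\operatorname{Re}e(\lambda t)\ge\cos(\pi/4)\ge1/2$. Thus $|f|\ge N_r/2$ on a
set of measure at least $2^{-6m}$, and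
$\|f\|_{6m}\ge(N_r/2)\,(2^{-6m})^{1/(6m)}=N_r/4$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The bound for nets is Proposition~\ref{prop:netbound}. Suppose $\Lambda$ is
Sidon, with constant $S$ in \eqref{eq:sidon}. Lemmas~\ref{lem:upper}
and~\ref{lem:lower} with $A=A_r$ and $p=6m_r$ give
$N_r/4\le S\sqrt{6m_rN_r}$, that is, $R_r=N_r/m_r\le96S^2$ for all $r\ge8$.
This contradicts $R_r\to\infty$, which holds because $\varphi$ is unbounded.
\end{proof}

\section{Quasi-independent subsets and anisotropic nets}\label{sec:last}

We first make precise the count of subset sums from Section~\ref{sec:block}.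

\begin{lemma}\label{lem:qiblock}
Every quasi-independent subset of $A_r$ has at most $8m_r$ elements.
\end{lemma}

\begin{proof}
Let $B\subset A_r$ be quasi-independent with $|B|=k\ge1$, let $k_j$ be the
number of its elements in column $(r,j)$, and write $m=m_r$. A subset sum of
$B$ has the form $\sum_jc_jq_{r,j}+U$ with integers $0\le c_j\le k_j$ and
$0\le U<k2^m$. The $2^k$ subset sums are distinct and $\sum_jk_j=k$, so the
inequality of arithmetic and geometric means gives
\[
2^k\le k\,2^m\prod_{j=1}^m(1+k_j)\le k\,2^m(1+k/m)^m .
\]
Put $v=k/m$. Since $k\le N_r\le2^{2r}$, we have $\log_2k\le2r\le m$ by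
\eqref{eq:num}. Taking $\log_2$ and dividing by $m$ gives
$v\le2+\log_2(1+v)$. Suppose $v>8$. Then
$2^{v/2}=16\cdot2^{(v-8)/2}\ge16+8(v-8)\ln2\ge1+v$, so
$\log_2(1+v)\le v/2$ and $v\le4$, a contradiction. Hence $k\le8m$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:qi}\textup{(b)}]
For $\varphi(s)=s$ we have $R_r=\lceil r/4\rceil\ge r/4$, and
$\log_2N_r\le2r$. Take $A=A_r$, so $|A|=N_r\to\infty$. By
Lemma~\ref{lem:qiblock} a quasi-independent subset of $A_r$ has at most
$8N_r/R_r\le32N_r/r\le64N_r/\log_2N_r$ elements.
\end{proof}

Since $8m_r/|A_r|=8/R_r\to0$, Lemma~\ref{lem:qiblock} and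
Theorem~\ref{thm:pisier} give a second proof that $\Lambda$ is not Sidon.

\begin{proof}[Proof of Proposition~\ref{prop:aniso}]
Let $\Lambda$ be Sidon and let $\delta$ be as in Theorem~\ref{thm:pisier}. Put
$w(m)=\sum_j2^{-s_j}|m_j|$ for $m\in\mathbb{Z}^n$. The anisotropic net
$\{m\cdot a:w(m)<1\}$ is finite. Let $A$ be the set of its nonzero points in
$\Lambda$, and let $B\subset A$ be quasi-independent with $k=|B|\ge\delta|A|$.
The $2^k$ distinct subset sums of $B$ have the form $m\cdot a$ with
$w(m)\le k$, so we must count lattice points in a weighted $\ell^1$ ball. An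
exponential weight turns the count into a product over coordinates: since
$2^{(k-w(m))/2}\ge1$ when $w(m)\le k$,
\[
2^k\le\sum_{m\in\mathbb{Z}^n}2^{(k-w(m))/2}
=2^{k/2}\prod_{j=1}^n\sum_{i\in\mathbb{Z}}2^{-h_j|i|}
=2^{k/2}\prod_{j=1}^n\frac{1+2^{-h_j}}{1-2^{-h_j}},
\qquad h_j=2^{-s_j-1}.
\]
The function $1-2^{-h}$ is concave and equals $h/2$ at $h=0$ and $h=1$, so
$1-2^{-h}\ge h/2$ on $[0,1]$. Each factor is therefore at most
$4/h_j=2^{s_j+3}$. It follows that $k/2\le\sum_j(s_j+3)\le4\sum_js_j$, and
$|A|\le8\delta^{-1}\sum_js_j$. The point $0$ adds at most $1\le\sum_js_j$, so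
$K=8\delta^{-1}+1$ works.

Now let $\Lambda$ be the set of Section~\ref{sec:construction}, and let
$m=m_r$. We use net (ii) of Section~\ref{sec:block}, but charge the large order
only to the generator that needs it: take $q_{r,1},\dots,q_{r,m}$ with order
$1$ and the generator $1$ with order $m+1$. A point $q_{r,j}+u\in A_r$ has a
coefficient vector of weight $\frac12+u2^{-m-1}<1$, because $u<2^m$. So this
anisotropic net contains all $R_rm$ points of $A_r$, while the orders sum to
$2m+1\le3m$. The condition would give $R_r\le3K$ for all $r$, and
$R_r\to\infty$.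
\end{proof}

\begin{thebibliography}{9}

\bibitem{celebration}
\emph{Twentieth Century Harmonic Analysis -- A Celebration},
\texttt{https://apps.dtic.mil/dtic/tr/fulltext/u2/a395783.pdf}

\bibitem{pisier}
Pisier, \emph{Arithmetic characterizations of Sidon sets}, Bull. Amer. Math.
Soc. 8 (1983), 87--89.

\end{thebibliography}
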